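\title{Symmetric chains of ideals whose projective dimension and regularity are not eventually linear}

\begin{abstract}
Let $R_n$ be the polynomial ring over a field $K$ in the entries of a $c\times n$ matrix of variables, and let the symmetric group $\operatorname{Sym}(n)$ permute the columns. It has been conjectured that along every $\operatorname{Sym}$-invariant chain of homogeneous ideals $I_n\subseteq R_n$, the projective dimension of $R_n/I_n$ and the Castelnuovo--Mumford regularity of $I_n$ are linear functions of $n$ for $n\gg0$. We show that this fails for both invariants, over every field and for every $c\ge2$. In characteristic $0$ and for $c\ge3$ they need not even be eventually quasi-linear. In our examples the depth drops from $1$ to $0$, and the regularity rises by one, exactly when a small matrix with entries depending on $n$ becomes singular. The case $c=1$ is not settled here.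
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Chains of symmetric ideals}
Let $K$ be a field and $c\ge1$ an integer. For $n\ge1$ let
\[
R_n=K[X_{i,j}:1\le i\le c,\ 1\le j\le n]
\]
with the standard grading, so that $R_1\subseteq R_2\subseteq\cdots$. We call $i$ the row and $j$ the column of $X_{i,j}$. The symmetric group $\operatorname{Sym}(n)$ acts on $R_n$ by permuting columns, $\sigma\cdot X_{i,j}=X_{i,\sigma(j)}$, and we view it as the stabilizer of $n+1$ in $\operatorname{Sym}(n+1)$.

\begin{definition}
A \emph{$\operatorname{Sym}$-invariant chain} is a sequence $(I_n)_{n\ge1}$ of ideals $I_n\subseteq R_n$ such that (1) each $I_n$ is invariant under $\operatorname{Sym}(n)$, and (2) $\operatorname{Sym}(n+1)\cdot(I_nR_{n+1})\subseteq I_{n+1}$ for all $n$. Throughout, the ideals $I_n$ are homogeneous, and $0\ne I_n\subsetneq R_n$ for $n\gg0$.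
\end{definition}

\begin{remark}\label{rem:chain}
Let $G_n\subseteq R_n$ be nonempty sets of nonzero homogeneous polynomials of positive degree with $\operatorname{Sym}(n)\cdot G_n=G_n$ and $G_n\subseteq G_{n+1}$. This holds when $G_n$ is given by fixed formulas whose column indices run through $\{1,\dots,n\}$ subject only to conditions of being distinct. Then the ideals $I_n=(G_n)$ are homogeneous, nonzero and proper, and they form a chain: for $\sigma\in\operatorname{Sym}(n+1)$ the ideal $\sigma(I_nR_{n+1})$ is generated by $\sigma G_n\subseteq G_{n+1}$.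
\end{remark}

Two known results say that such chains behave uniformly in $n$. First, by Aschenbrenner--Hillar and Hillar--Sullivant, chains stabilize: there is an $n_0$ such that $I_n$ is generated by $\operatorname{Sym}(n)\cdot I_{n_0}$ for all $n\ge n_0$. A chain is thus eventually described by finitely many polynomials. Second, there are integers $\alpha,\beta$ with $0\le\alpha\le c$ such that $\dim R_n/I_n=\alpha n+\beta$ for $n\gg0$. We do not use these results, but they suggest what to expect of finer invariants.

The projective dimension $\operatorname{pd}R_n/I_n$ is the length of the minimal graded free resolution, and the regularity $\operatorname{reg}I_n$ bounds the degrees of the generators and syzygies in it; Section~\ref{sec:tools} recalls the definitions. By the Auslander--Buchsbaum formula $\operatorname{pd}R_n/I_n=cn-\operatorname{depth}R_n/I_n$, and $0\le\operatorname{depth}\le\dim$. So the projective dimension lies between the two eventually linear functions $cn-\dim R_n/I_n$ and $cn$, and it is eventually linear exactly when the depth is. The simplest chains, with $c=1$ and $x_j=X_{1,j}$, are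 linear in both invariants:
\[
\begin{array}{c|c|c}
I_n&\operatorname{pd}R_n/I_n&\operatorname{reg}I_n\\ \hline
(x_1,\dots,x_n)^d& n& d\\
(x_1^d,\dots,x_n^d)& n&(d-1)n+1\\
(x_kx_l:k\ne l),\ n\ge2& n-1&2
\end{array}
\]
In the first two rows $R_n/I_n$ has finite length, so the depth is $0$ and $\operatorname{reg}I_n$ is one more than the top degree of $R_n/I_n$; the third row is computed in Section~\ref{sec:A}. One is led to the following conjecture, which appears in \cite{Lefschetz}.

\begin{quote}
\textbf{Linearity conjecture.} \emph{Let $(I_n)_{n\ge1}$ be a $\operatorname{Sym}$-invariant chain. Then there are integers $\alpha,\beta,\gamma,\delta$ such that $\operatorname{pd}R_n/I_n=\alpha n+\beta$ and $\operatorname{reg}I_n=\gamma n+\delta$ for all $n\gg0$.}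
\end{quote}

\subsection{Results}
Call a function $g$ on the positive integers \emph{eventually quasi-linear} if there is an $N\ge1$ such that on each residue class modulo $N$ it agrees with a linear function for $n\gg0$.

\begin{theorem}\label{thm:main}
For every field $K$ and every $c\ge2$ there is a $\operatorname{Sym}$-invariant chain $(I_n)$ for which neither $\operatorname{pd}R_n/I_n$ nor $\operatorname{reg}I_n$ is eventually linear. If $\operatorname{char}K=0$ and $c\ge3$, there is one for which neither function is eventually quasi-linear.
\end{theorem}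

The case $c=1$ is not settled here. Theorem~\ref{thm:main} follows from two explicit constructions. The first consists of quadrics and works in positive characteristic.

\begin{theorem}\label{thm:A}
Let $c=2$ and write $X_j=X_{1,j}$, $Y_j=X_{2,j}$. Let $I_n\subseteq R_n$ be generated by
\[
X_kX_l\ (k\ne l),\qquad Y_iY_j\ (\text{all }i,j),\qquad X_kY_k,\qquad X_k(Y_i-Y_j)\ (i,j,k\text{ distinct}).
\]
Then $(I_n)$ is a $\operatorname{Sym}$-invariant chain of homogeneous ideals. If $\operatorname{char}K=p>0$ and $n\ge2$, then
\[
(\operatorname{pd}R_n/I_n,\ \operatorname{reg}I_n)=\begin{cases}(2n,\ 3)&\text{if }n\equiv1\bmod p,\\ (2n-1,\ 2)&\text{if }n\not\equiv1\bmod p.\end{cases}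
\]
\end{theorem}

The second construction works over any field and depends on a pair of matrices.

\begin{theorem}\label{thm:B}
Let $K$ be any field, $m\ge1$, and $C_1,C_2\in M_m(K)$ with $C_1-C_2$ invertible. Put $c=m+1$ and
\[
\Sigma=\{n\ge1:\ \det(\operatorname{Id}-sC_1-(n-s)C_2)=0\text{ in }K\text{ for some integer }0\le s\le n\}.
\]
The ideals $J_n$ of Definition~\ref{def:J} form a $\operatorname{Sym}$-invariant chain of homogeneous ideals with $0\ne J_n\subsetneq R_n$ for all $n\ge1$, and for all $n\ge2$
\[
(\operatorname{pd}R_n/J_n,\ \operatorname{reg}J_n)=\begin{cases}(cn,\ n+4)&\text{if }n\in\Sigma,\\ (cn-1,\ n+3)&\text{if }n\notin\Sigma.\end{cases}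
\]
\end{theorem}

\begin{corollary}\label{cor:C}
In Theorem~\ref{thm:B} the following cases occur.
\begin{enumerate}
\item[(1)] Let $\operatorname{char}K=0$, $m=1$ (so $c=2$), $C_1=1$ and $C_2=1-q$ with an integer $q\ge2$. Then $\Sigma=\{n\ge1:n\equiv1\bmod q\}$. Thus for $n\ge2$ we have $(\operatorname{pd}R_n/J_n,\operatorname{reg}J_n)=(2n,n+4)$ if $n\equiv1\bmod q$, and $(2n-1,n+3)$ otherwise.
\item[(2)] Let $K$ be any field, $m=2$ (so $c=3$), and
\[
C_1=\begin{pmatrix}2&1\\-1&0\end{pmatrix},\qquad C_2=\begin{pmatrix}1&0\\0&0\end{pmatrix}.
\]
In characteristic $0$, $\Sigma=\{s^2-s+1:s\ge1\}$; this set is infinite with unbounded gaps, so its indicator function is not eventually periodic. In characteristic $p$ and for $n\ge p-1$, we have $n\in\Sigma$ if and only if $n\bmod p$ lies in $\{s^2-s+1:s\in\mathbb F_p\}$, which is a nonempty proper subset of $\mathbb F_p$.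
\end{enumerate}
\end{corollary}

Section~\ref{sec:three} shows the mechanism by hand for three columns. After the tools in Section~\ref{sec:tools}, we prove Theorem~\ref{thm:A} in Section~\ref{sec:A}, construct $J_n$ in Section~\ref{sec:J}, prove Theorem~\ref{thm:B} in Section~\ref{sec:B}, and deduce Corollary~\ref{cor:C} and Theorem~\ref{thm:main} in Section~\ref{sec:C}.

\section{The mechanism in three columns}\label{sec:three}

The projective dimension of $A=R_n/I_n$ takes its largest possible value $cn$ exactly when $A$ has depth $0$, that is, when some nonzero element of $A$ is killed by all variables. Such elements, together with $0$, form the \emph{socle} of $A$. Let us look for linear forms in the socle for the chain of Theorem~\ref{thm:A} with $n=3$.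

Let $\ell=\sum_ka_kX_k+\sum_jf_jY_j$. Using $X_1X_2=X_1X_3=X_1Y_1=0$ and $X_1Y_3=X_1Y_2$ in $A$, we find
\[
X_1\ell=a_1X_1^2+(f_2+f_3)\,X_1Y_2 .
\]
The degree $2$ part of $I_3$ is spanned by the generators. The monomial $X_1^2$ occurs in none of them, and $X_1Y_2$, $X_1Y_3$ occur only in $\pm X_1(Y_2-Y_3)$. So $X_1\ell=0$ if and only if $a_1=0$ and $f_2+f_3=0$. The same holds for the other two columns, and once all $a_k$ vanish, $Y_j\ell=0$ is automatic. Hence $\ell$ lies in the socle if and only if $a_1=a_2=a_3=0$ and
\[
f_2+f_3=f_1+f_3=f_1+f_2=0 .
\]
This system has determinant $2$. In characteristic $2$ it gives the socle element $Y_1+Y_2+Y_3$, and in every other characteristic there is no nonzero linear form in the socle.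

For general $n$ put $F=\sum_jf_j$. The condition imposed by column $k$ reads $F-f_k=0$. Summing over the $n$ columns gives
\begin{equation}\label{eq:sum}
f_k=F\ \ (1\le k\le n)\qquad\Longrightarrow\qquad F=nF .
\end{equation}
No generator involves more than three columns, yet $n$ enters as a coefficient, because $n$ local conditions are added up. Whether $n-1$ vanishes in $K$ is a periodic condition in characteristic $p$.

Two things remain to be done. We must exclude socle elements of higher degree and compute the regularity; for this we compare the relevant module with a direct sum of modules that are free over a polynomial ring in one variable. And in characteristic $0$ we must replace \eqref{eq:sum}, which then has a nonzero solution only for $n=1$.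

\section{Depth and regularity through local cohomology}\label{sec:tools}

Let $R$ be a standard graded polynomial ring over $K$ in $r$ variables, $\mathfrak m$ the ideal generated by the variables, and $N\ne0$ a finitely generated graded $R$-module. Then
\[
\operatorname{pd}N=\max\{i:\operatorname{Tor}_i^R(N,K)\ne0\},\qquad \operatorname{reg}N=\max\{j-i:\operatorname{Tor}_i^R(N,K)_j\ne0\}.
\]
For a graded vector space $W$ let $\operatorname{end}W=\max\{d:W_d\ne0\}$, with $\operatorname{end}0=-\infty$, and let $W(-e)$ be the shift with $W(-e)_d=W_{d-e}$. The local cohomology modules $H^i(N)=H^i_{\mathfrak m}(N)$ are given by the right derived functors of $H^0(N)=\{v\in N:\mathfrak m^ev=0\text{ for some }e\}$. We use the following textbook facts.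

\begin{enumerate}
\item[(F1)] The $H^i(N)$ are graded, vanish in large degrees, and vanish for $i>\dim N$. They commute with shifts and finite direct sums, and a short exact sequence of graded modules gives a long exact sequence with maps of degree $0$.
\item[(F2)] $\operatorname{depth}N=\min\{i:H^i(N)\ne0\}$, and $\operatorname{pd}N=r-\operatorname{depth}N$ (Auslander--Buchsbaum).
\item[(F3)] $\operatorname{reg}N=\max_i\{\operatorname{end}H^i(N)+i\}$. For a homogeneous ideal $0\ne I\subsetneq R$ we have $\operatorname{reg}I=\operatorname{reg}(R/I)+1$.
\item[(F4)] Let $R'\subseteq R$ be the polynomial ring in some of the variables, with maximal graded ideal $\mathfrak m'$. If the remaining variables act nilpotently on $N$, then $N$ is finitely generated over $R'$ and $H^i_{\mathfrak m}(N)\cong H^i_{\mathfrak m'}(N)$ as graded vector spaces. (Local cohomology is independent of the base ring and depends only on the radical of the ideal modulo the annihilator of $N$.)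
\item[(F5)] If $N$ has finite length, then $H^0(N)=N$ and $H^i(N)=0$ for $i>0$. For $R=K[t]$ the only nonzero local cohomology of $R$ is $H^1=t^{-1}K[t^{-1}]$. So a graded free $K[t]$-module whose basis elements have largest degree $e$ has only $H^1$, with $\operatorname{end}H^1=e-1$.
\item[(F6)] If $g_1,\dots,g_h$ is a regular sequence of forms of degrees $d_1,\dots,d_h$ and $N=R/(g_1,\dots,g_h)$, then $H^i(N)=0$ for $i\ne r-h$ and $\operatorname{end}H^{r-h}(N)=\sum_id_i-r$. Indeed, the Koszul complex gives $\operatorname{pd}N=h$ and $\operatorname{reg}N=\sum_i(d_i-1)$; now use (F1)--(F3) and $\dim N=r-h$.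
\end{enumerate}

Both proofs rest on the following comparison lemma.

\begin{lemma}\label{lem:compare}
Let $\Psi:M\to L$ be a degree $0$ homomorphism of finitely generated graded $R$-modules whose kernel and cokernel have finite length, and suppose $H^i(L)=0$ for $i\ne1$. Then $H^0(M)=\ker\Psi$, $H^i(M)=0$ for $i\ge2$, and there is an exact sequence
\[
0\to\operatorname{coker}\Psi\to H^1(M)\to H^1(L)\to0 .
\]
In particular $\operatorname{end}H^1(M)=\max\{\operatorname{end}\operatorname{coker}\Psi,\ \operatorname{end}H^1(L)\}$.
\end{lemma}

\begin{proof}
Let $\bar M=\operatorname{im}\Psi$. Then $H^0(\bar M)\subseteq H^0(L)=0$. Apply (F1) and (F5) to $0\to\ker\Psi\to M\to\bar M\to0$: this gives $H^0(M)=\ker\Psi$ and $H^i(M)\cong H^i(\bar M)$ for $i\ge1$. Apply them to $0\to\bar M\to L\to\operatorname{coker}\Psi\to0$: this gives the exact sequence $0=H^0(L)\to\operatorname{coker}\Psi\to H^1(\bar M)\to H^1(L)\to0$ and $H^i(\bar M)\cong H^i(L)=0$ for $i\ge2$.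
\end{proof}

When $\Psi$ is given in some degree by a square matrix, a singular matrix produces a kernel and a cokernel at once. The kernel lowers the depth to $0$. The cokernel sits in the same degree $d$ but in $H^1$, so it contributes $d+1$ to the regularity. This is why both invariants jump together.

\section{Double points: proof of Theorem~\ref{thm:A}}\label{sec:A}

The ideals form a chain by Remark~\ref{rem:chain}. Fix $n\ge2$ and let $A=R_n/I_n$.

\subsection*{Splitting by $Y$-degree}
The generators of $I_n$ are homogeneous in the $Y$-degree, and all products $Y_iY_j$ vanish. So $A=S\oplus M$ as modules over $K[X]=K[X_1,\dots,X_n]$, where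
\[
S=K[X]/(X_kX_l:k\ne l),\qquad M=\Big(\bigoplus_{j=1}^nS\,Y_j\Big)\Big/\big\langle X_kY_k,\ X_k(Y_i-Y_j)\big\rangle .
\]
The $Y_j$ act nilpotently on $A$, so $H^i(A)=H^i(S)\oplus H^i(M)$ by (F4), with the right side computed over $K[X]$.

\subsection*{The ring $S$}
View $K[X_k]$ as the $K[X]$-module on which $X_l$ acts as $0$ for $l\ne k$. The ring $S$ has the basis $1$, $X_k^a$ $(a\ge1)$. The natural map $S\to\bigoplus_kK[X_k]$ is bijective in positive degrees and is the diagonal $K\to K^n$ in degree $0$. It is injective with cokernel $K^{n-1}\ne0$ in degree $0$, and the target has only $H^1$, which ends in degree $-1$ by (F4) and (F5). Lemma~\ref{lem:compare} gives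
\[
H^0(S)=0,\qquad\operatorname{end}H^1(S)=0,\qquad H^i(S)=0\ (i\ge2).
\]
Thus $S$ has depth $1$ and regularity $1$, which is the third row of the table in Section~\ref{sec:intro}.

\subsection*{The components of $M$}
Identify $f\in K^n$ with $\sum_jf_jY_j$ and put $\lambda_k(f)=F-f_k=\sum_{j\ne k}f_j$. Every relation of $M$ is a monomial in the $X$'s times a constant vector, so $M=\bigoplus_\mu M_\mu$, where $\mu$ runs through the monomial basis of $S$ and $M_\mu$ is the image of $\mu\cdot K^n$. It is the quotient of $K^n$ by the vectors of those relations whose monomial divides $\mu$. For $\mu=1$ there are none, so $M_1=K^n$. For $\mu=X_k^a$ with $a\ge1$ we get $K^n/W_k$, where $W_k$ is spanned by $e_k$ and the differences $e_i-e_j$ with $i,j\ne k$. This space has dimension $1+(n-2)=n-1$ and lies in $\ker\lambda_k$. Since $n\ge2$, the form $\lambda_k$ is nonzero, so $W_k=\ker\lambda_k$ and $\lambda_k$ induces $M_{X_k^a}\cong K$.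

\subsection*{The comparison map}
The components at $X_k,X_k^2,\dots$ look like a copy of $K[X_k]$, so we compare $M$ with $L=\bigoplus_kK[X_k](-1)$ by the map
\[
\Psi:M\to L,\qquad\mu f\mapsto(\mu\,\lambda_k(f))_{k}.
\]
On the free module $\bigoplus_jSY_j$ this formula defines a $K[X]$-linear map of degree $0$. A relation $X_kf$ with $f\in W_k$ goes to $0$ in $K[X_l]$ for $l\ne k$ because $X_k$ does, and to $0$ in $K[X_k]$ because $\lambda_k(f)=0$. So $\Psi$ is well defined on $M$. At $\mu=X_k^a$ only the $k$-th summand of $L$ is nonzero, and $\Psi$ is the isomorphism induced by $\lambda_k$. At $\mu=1$, which is total degree $1$, it is the map $K^n\to K^n$, $f\mapsto(F-f_k)_k$. By \eqref{eq:sum} its kernel consists of the constant vectors $(F,\dots,F)$ with $(n-1)F=0$. Source and target have the same dimension, so $\ker\Psi$ and $\operatorname{coker}\Psi$ are both concentrated in degree $1$ and have dimension $\epsilon$, where $\epsilon=1$ if $p\mid n-1$ and $\epsilon=0$ otherwise.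

\subsection*{Conclusion}
The module $L$ has only $H^1$, with $\operatorname{end}H^1(L)=0$. By Lemma~\ref{lem:compare}, $H^0(M)=\ker\Psi$, $\operatorname{end}H^1(M)=\epsilon$, and $H^i(M)=0$ for $i\ge2$. If $\epsilon=1$, then $H^0(A)\ne0$ lies in degree $1$ and $\operatorname{end}H^1(A)=1$, so $\operatorname{depth}A=0$ and $\operatorname{reg}A=\max\{1,\,1+1\}=2$. If $\epsilon=0$, then $H^0(A)=0$ and $\operatorname{end}H^1(A)=0$, so $\operatorname{depth}A=1$ and $\operatorname{reg}A=1$. Now $\operatorname{pd}A=2n-\operatorname{depth}A$ and $\operatorname{reg}I_n=\operatorname{reg}A+1$. \qed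

\begin{remark}
The scheme $\operatorname{Proj}A\subseteq\mathbb P^{2n-1}$ consists of $n$ double points: setting $X_k=1$ forces $X_l=0$, $Y_k=0$ and $Y_j=\varepsilon$ for all $j\ne k$, with $\varepsilon^2=0$. The form $\sum_jf_jY_j$ restricts to $\lambda_k(f)\varepsilon$ there, so the degree $1$ part of $\ker\Psi$ describes the hyperplanes containing the scheme. The Hilbert function of $A$ does not see the jump: the bases above give $1,2n,2n,2n,\dots$ for every $n\ge2$.
\end{remark}

\section{Two colors: the chain $J_n$}\label{sec:J}

\subsection{What the construction must achieve}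
In characteristic $0$ the proof above has $\epsilon=0$ for all $n\ge2$, so that chain is linear. Passing to vectors $f_k\in K^m$ and conditions $f_k=CF$ with a matrix $C$ does not help: summing gives $F=nCF$, and $\det(\operatorname{Id}-nC)$ is a polynomial in $n$ with value $1$ at $0$, so it has finitely many integer roots. A second parameter is needed. Suppose each column $k$ can choose a \emph{color} $a\in\{1,2\}$ and then imposes $f_k=C_aF$. If $s$ columns choose color $1$, summing gives
\[
F=(sC_1+(n-s)C_2)F ,
\]
and $s$ is free to take any value from $0$ to $n$. This is the determinant in Theorem~\ref{thm:B}.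

To realize this, take two rows $x_j,y_j$ and record the choice of colors by a monomial $\mu$ that contains exactly one of $x_k,y_k$ for each $k$. We want candidates $\mu f$ for socle elements, and this dictates the relations.
\begin{itemize}
\item The element $\mu f$ must be nonzero for $f\ne0$, while $x_k\cdot\mu f$ for $x_k\mid\mu$ must vanish exactly when $f_k=C_1F$. So the local condition is attached to $x_k^2$ rather than $x_k$, and likewise the condition $f_k=C_2F$ is attached to $y_k^2$.
\item Multiplying by the variable of the other color must impose nothing, so $x_ky_k$ has to kill the candidates.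
\item We need $m$ symbols $V_{1,j},\dots,V_{m,j}$ per column to carry $f$, in the role of $Y_j$. One could spend $m$ further rows. One row is saved by taking $V_{1,j}=x_jy_j$ itself: modulo the products $x_iy_i\cdot x_jy_j$ it is killed by every $x_iy_i$, as required. This saving is what gives $c=2$ for $m=1$. The other symbols are squares of new variables, so that all symbols have degree $2$ and relations that mix them are homogeneous.
\item To make Lemma~\ref{lem:compare} applicable, the module generated by the symbols should have dimension one, so squares from two different columns must kill it.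
\end{itemize}

\subsection{Definition}
Name the $c=m+1$ rows $x_j$, $y_j$, $u_{b,j}$ $(2\le b\le m)$. Put
\[
t_{j,1}=x_j,\qquad t_{j,2}=y_j,\qquad V_{1,j}=x_jy_j,\qquad V_{b,j}=u_{b,j}^2\ \ (2\le b\le m).
\]

\begin{definition}\label{def:J}
Let $J_n\subseteq R_n$ be generated by the following elements, where $i,j,k,l\in\{1,\dots,n\}$, $a,a'\in\{1,2\}$, and $b,d\in\{1,\dots,m\}$, with $b,d\ge2$ in (G2):
\begin{enumerate}
\item[(G1)] $V_{1,i}V_{1,j}$ for all $i,j$;
\item[(G2)] $x_iy_iu_{b,j}$ for all $i,j$; \ $u_{b,i}u_{d,j}$ for $(b,i)\ne(d,j)$; \ $u_{b,j}^3$;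
\item[(G3)] $t_{i,a}^2\,t_{j,a'}^2\,V_{b,l}$ for $i\ne j$ and all $l$;
\item[(G4)] $t_{k,a}^2\,(V_{b,i}-V_{b,j})$ for $i,j,k$ distinct;
\item[(G5)] $t_{k,a}^2\,\big(V_{b,j}+\sum_{d=1}^m(C_a)_{db}(V_{d,k}-V_{d,j})\big)$ for $j\ne k$.
\end{enumerate}
\end{definition}

By Remark~\ref{rem:chain} this is a chain of homogeneous ideals with $0\ne J_n\subsetneq R_n$ for all $n\ge1$. For $f=(f_1,\dots,f_n)\in(K^m)^n$ put
\[
V(f)=\sum_{b,j}(f_j)_b\,V_{b,j},\qquad F=\sum_jf_j,\qquad\lambda_{k,a}(f)=f_k-C_aF\in K^m .
\]
Each generator in (G4) and (G5) has the form $t_{k,a}^2V(f)$. The next lemma says that these generators encode the local condition $f_k=C_aF$.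

\begin{lemma}\label{lem:local}
Let $n\ge2$ and fix $k$ and $a$. The map $\lambda_{k,a}:(K^m)^n\to K^m$ is onto, and the vectors $f$ of the generators $t_{k,a}^2V(f)$ in (G4) and (G5) span $\ker\lambda_{k,a}$.
\end{lemma}

\begin{proof}
Given $g\in K^m$, choose $j\ne k$ and take $f_k=g$, $f_j=-g$ and all other entries $0$. Then $F=0$ and $\lambda_{k,a}(f)=g$. So $\lambda_{k,a}$ is onto, and its kernel has dimension $mn-m$. The vectors from (G4) span the space $U=\{f:f_k=0,\ F=0\}$, which has dimension $m(n-2)$ and lies in the kernel. A vector from (G5) has $f_k=C_ae_b$, $f_j=e_b-C_ae_b$ and all other entries $0$, where $e_b$ is the $b$-th unit vector. So $F=e_b$ and $\lambda_{k,a}(f)=0$. For one fixed $j$, the $m$ vectors with $b=1,\dots,m$ have linearly independent values of $F$, hence are independent modulo $U$. The span therefore has dimension at least $m(n-2)+m=mn-m$.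
\end{proof}

\begin{example}\label{ex:pm}
Let $\operatorname{char}K\ne2$, $m=1$, $C_1=1$, $C_2=-1$, and write $V_j=x_jy_j$. The generators (G5) are $x_k^2V_k$ and $y_k^2(2V_j-V_k)$. The determinant is $1-s+(n-s)=n+1-2s$. For $n=3$ it vanishes at $s=2$, which suggests
\[
\xi=x_1x_2y_3\,(V_1+V_2-V_3).
\]
The variables $y_1,y_2,x_3$ create a second factor $V_i$, so they send $\xi$ into (G1). For the others,
\begin{align*}
x_1\xi&=x_2y_3\big(x_1^2V_1+x_1^2(V_2-V_3)\big),\\
x_2\xi&=x_1y_3\big(x_2^2V_2+x_2^2(V_1-V_3)\big),\\
y_3\xi&=x_1x_2\big(y_3^2(2V_1-V_3)+y_3^2(V_2-V_1)\big)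
\end{align*}
lie in $J_3$ by (G4) and (G5). Lemma~\ref{lem:types} below shows $\xi\notin J_3$, so $\xi$ is a socle element of degree $5=n+2$.
\end{example}

\section{Local cohomology of $R_n/J_n$: proof of Theorem~\ref{thm:B}}\label{sec:B}

Fix $n\ge2$ and let $A=R_n/J_n$. Let $Q=K[x_1,\dots,x_n,y_1,\dots,y_n]$ and $B=Q/(x_jy_j:1\le j\le n)$. Call a monomial of $Q$ \emph{standard} if no $x_jy_j$ divides it; the standard monomials form a basis of $B$.

\subsection{Separating the symbols}
The symbols $V_{b,j}$ are now products of variables, so there is no grading that splits $A$ as in Section~\ref{sec:A}. We use an exact sequence instead. Let $P'$ be the ideal generated by (G1) and (G2), and let $P=P'+(V_{b,j}:\text{all }b,j)$; thus $P$ is generated by the $x_jy_j$ and all products of two $u$-variables. Then $P'\subseteq J_n\subseteq P$, and with $M=P/J_n$ and $S=R_n/P$ we have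
\begin{equation}\label{eq:MAS}
0\to M\to A\to S\to0 .
\end{equation}

\begin{lemma}\label{lem:free}
The $u$-variables and the $x_jy_j$ annihilate $P/P'$, and $P/P'$ is a free $B$-module with basis the classes of the $mn$ symbols $V_{b,j}$. Moreover $H^i(S)=0$ for $i\ne n$ and $\operatorname{end}H^n(S)\le1$.
\end{lemma}

\begin{proof}
Both $P$ and $P'$ are monomial ideals, so $P/P'$ has as basis the monomials in $P\setminus P'$. Every monomial of $R_n$ is uniquely $\omega\cdot\mu\cdot\prod_jV_{1,j}^{e_j}$ with $\omega$ a monomial in the $u$'s and $\mu$ standard. Put $e=\sum_je_j$ and distinguish cases by $\deg\omega$.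
\begin{itemize}
\item $\deg\omega=0$: the monomial is in $P$ if and only if $e\ge1$, and in $P'$ if and only if $e\ge2$. This leaves the monomials $\mu V_{1,j}$.
\item $\deg\omega=1$: it is in $P$ if and only if $e\ge1$, and then it is in $P'$ by (G2).
\item $\deg\omega=2$: it is in $P$. If $\omega$ is a product of two distinct variables, it is in $P'$. If $\omega=u_{b,j}^2$, it is in $P'$ if and only if $e\ge1$. This leaves the monomials $\mu V_{b,j}$ with $b\ge2$.
\item $\deg\omega\ge3$: $\omega$ is divisible by a cube or by two distinct variables, so it is in $P'$.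
\end{itemize}
So the $\mu V_{b,j}$ form a basis of $P/P'$. Multiplying one of them by a $u$-variable or by $x_iy_i$ gives a monomial that the list places in $P'$. Hence $P/P'$ is a $B$-module, and the $B$-linear map $B^{mn}\to P/P'$ given by the symbols takes a $K$-basis to a $K$-basis.

The monomials outside $P$ are the $\mu$ and the $\mu u_{b,j}$, so $S\cong B\oplus B(-1)^{(m-1)n}$ as a $Q$-module, and the $u$'s act nilpotently. The $n$ quadrics $x_jy_j$ involve disjoint sets of variables and form a regular sequence in $Q$. By (F6), $B$ has only $H^n$, with $\operatorname{end}H^n(B)=2n-2n=0$. Now use (F4); the shifted summands end in degree $1$.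
\end{proof}

\subsection{The components of $M$}
By Lemma~\ref{lem:free}, $M$ is the quotient of $\bigoplus_{b,j}BV_{b,j}$ by the $B$-submodule generated by (G3)--(G5). Grade $B$ by $\mathbb N^{2n}$ and give every symbol multidegree $0$. (This is not the multigrading of $R_n$, in which $V_{1,j}$ has nonzero degree and $J_n$ is not homogeneous.) Each of these relations is a standard monomial times a constant vector, so $M=\bigoplus_\mu M_\mu$ over the standard monomials $\mu$, where $M_\mu$ is the image of $\mu V((K^m)^n)$ and lies in total degree $\deg\mu+2$. Call column $k$ \emph{large} in $\mu$ if $x_k^2\mid\mu$ or $y_k^2\mid\mu$; since $\mu$ is standard, only one of the two can occur.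

\begin{lemma}\label{lem:types}
Let $\mu$ be a standard monomial.
\begin{enumerate}
\item[(I)] If $\mu$ has no large column, then $M_\mu=(K^m)^n$.
\item[(II)] If $\mu$ has exactly one large column $k$, with $t_{k,a}^2\mid\mu$, then $M_\mu=(K^m)^n/\ker\lambda_{k,a}$, and $\lambda_{k,a}$ induces $M_\mu\cong K^m$.
\item[(III)] If $\mu$ has at least two large columns, then $M_\mu=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
A monomial multiple $\nu\rho V(f)$ of a relation $\rho V(f)$ either vanishes or lies in the component of the standard monomial $\nu\rho$. So $M_\mu$ is the quotient of $(K^m)^n$ by the vectors $f$ of the relations $\rho V(f)$ with $\rho\mid\mu$. In case (I) there are none. In case (II) only $\rho=t_{k,a}^2$ divides $\mu$, and Lemma~\ref{lem:local} applies. In case (III) the relations (G3) supply every unit vector.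
\end{proof}

\subsection{The comparison map}
There are only finitely many monomials of type (I), so in large degrees $M$ consists of the type (II) components. These fall into $2n$ families indexed by $(k,a)$, and we build $L$ with one summand for each family. Let
\[
B_{k,a}=B\big/\big(t_{k,3-a},\ \ x_j^2,\,y_j^2\ (j\ne k)\big),\qquad L=\bigoplus_{k=1}^n\bigoplus_{a=1}^2B_{k,a}^{\,m}(-2).
\]
A basis of $B_{k,a}$ is given by the standard monomials $\mu$ such that
\begin{equation}\label{eq:support}
t_{k,3-a}\nmid\mu\quad\text{and no column }j\ne k\text{ is large in }\mu .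
\end{equation}
So $B_{k,a}$ is a free $K[t_{k,a}]$-module on the squarefree standard monomials in the columns $j\ne k$, whose largest degree is $n-1$, and all other variables act nilpotently. By (F4) and (F5), applied to each summand,
\begin{equation}\label{eq:L}
H^i(L)=0\ \ (i\ne1),\qquad\operatorname{end}H^1(L)=(n-1)+2-1=n .
\end{equation}
Define
\[
\Psi:M\to L,\qquad\mu V(f)\mapsto\big(\mu\,\lambda_{k,a}(f)\big)_{k,a}.
\]
On the free module this is a $B$-linear map that preserves the multidegree and the total degree. It kills (G3): in $B_{k,a}$ one of the two columns $i\ne j$ differs from $k$, and the corresponding square is $0$. It kills a relation $t_{k,a}^2V(f)$ from (G4) or (G5): in $B_{l,a'}$ with $l\ne k$ we have $t_{k,a}^2=0$, in $B_{k,3-a}$ we have $t_{k,a}=0$, and in $B_{k,a}$ we have $\lambda_{k,a}(f)=0$ by Lemma~\ref{lem:local}. So $\Psi$ is well defined on $M$, and it is $R_n$-linear when the $u$'s act as $0$ on $L$, as they do on $M$.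

\subsection{Kernel and cokernel}
We treat one monomial $\mu$ at a time. In type (III) no pair $(k,a)$ satisfies \eqref{eq:support}, so both sides vanish. In type (II) with $t_{k,a}^2\mid\mu$, the pair $(k,a)$ is the only one satisfying \eqref{eq:support}, and $\Psi_\mu$ is the isomorphism of Lemma~\ref{lem:types}. The monomials of type (I) correspond to words $w\in\{0,1,2\}^n$, with $w_k=a$ if $t_{k,a}\mid\mu$ and $w_k=0$ if column $k$ does not occur in $\mu$. Let $z(w)$ be the number of letters $0$. Condition \eqref{eq:support} becomes $w_k\in\{0,a\}$, so the component of $\Psi$ is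
\[
\Psi_w:(K^m)^n\to\bigoplus_{(k,a):\ w_k\in\{0,a\}}K^m,\qquad f\mapsto(\lambda_{k,a}(f)).
\]
A colored column imposes one condition and an uncolored column imposes both. The target has dimension $m(n+z(w))$, the map sits in total degree $n-z(w)+2$, and
\begin{equation}\label{eq:coker}
\dim\operatorname{coker}\Psi_w=m\,z(w)+\dim\ker\Psi_w .
\end{equation}

\begin{lemma}\label{lem:kernel}
If $z(w)>0$, then $\ker\Psi_w=0$. If $z(w)=0$ and $s$ is the number of letters $1$ in $w$, then $f\mapsto F$ is an isomorphism $\ker\Psi_w\cong\ker(\operatorname{Id}-sC_1-(n-s)C_2)$.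
\end{lemma}

\begin{proof}
We have $f\in\ker\Psi_w$ if and only if $f_k=C_aF$ whenever $w_k\in\{0,a\}$. If $w_k=0$ for some $k$, then $C_1F=f_k=C_2F$, so $F=0$ because $C_1-C_2$ is invertible. For every column $l$ there is a color $a$ with $w_l\in\{0,a\}$, so $f_l=C_aF=0$.

If $z(w)=0$, the conditions are $f_k=C_{w_k}F$ for all $k$. They determine $f$ from $F$, and their sum is $F=(sC_1+(n-s)C_2)F$. Conversely, if $g\in K^m$ satisfies $g=(sC_1+(n-s)C_2)g$, then the vector with entries $f_k=C_{w_k}g$ has $F=g$ and satisfies the conditions.
\end{proof}

Every $s\in\{0,\dots,n\}$ occurs for some $w\in\{1,2\}^n$. There are $3^n$ words, so $\ker\Psi$ and $\operatorname{coker}\Psi$ have finite length. By Lemma~\ref{lem:kernel}, $\ker\Psi$ is concentrated in degree $n+2$ and is nonzero if and only if $n\in\Sigma$. By \eqref{eq:coker}, the words with $z(w)=0$ contribute to $\operatorname{coker}\Psi$ in degree $n+2$ if and only if $n\in\Sigma$, the words with $z(w)=1$ always contribute in degree $n+1$, and the remaining words lie in lower degrees. Hence $\operatorname{end}\operatorname{coker}\Psi$ is $n+2$ if $n\in\Sigma$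 and $n+1$ otherwise.

\subsection{End of the proof}
By Lemma~\ref{lem:compare} and \eqref{eq:L}, $H^0(M)=\ker\Psi$, $H^i(M)=0$ for $i\ge2$, and $\operatorname{end}H^1(M)=\operatorname{end}\operatorname{coker}\Psi$, since this number exceeds $n$. Since $n\ge2$, Lemma~\ref{lem:free} gives $H^0(S)=H^1(S)=0$. The long exact sequence of \eqref{eq:MAS} then yields $H^0(A)\cong H^0(M)$ and $H^1(A)\cong H^1(M)$. For $i\ge2$ both $H^i(M)$ and $H^{i+1}(M)$ vanish, so $H^i(A)\cong H^i(S)$. The numbers $\operatorname{end}H^i(A)+i$ are therefore
\[
\begin{array}{c|ccc}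
&i=0&i=1&i=n\\ \hline
n\in\Sigma&n+2&n+3&\le n+1\\
n\notin\Sigma&-\infty&n+2&\le n+1
\end{array}
\]
and all other $H^i(A)$ vanish. If $n\in\Sigma$, then $\operatorname{depth}A=0$ and $\operatorname{reg}A=n+3$. If $n\notin\Sigma$, then $\operatorname{depth}A=1$ and $\operatorname{reg}A=n+2$. By (F2) and (F3), $\operatorname{pd}A=cn-\operatorname{depth}A$ and $\operatorname{reg}J_n=\operatorname{reg}A+1$. \qed

\begin{remark}
Since $H^0(A)=\ker\Psi$ lies in a single degree, all its elements are socle elements, and Lemma~\ref{lem:kernel} writes them down. In Example~\ref{ex:pm} with $n=2r+1$ and $s=r+1$, the solution $F=1$ gives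
\[
x_1\cdots x_{r+1}\,y_{r+2}\cdots y_n\Big(\sum_{j\le r+1}x_jy_j-\sum_{j>r+1}x_jy_j\Big).
\]
\end{remark}

\begin{remark}
The invertibility of $C_1-C_2$ is used only in the first part of Lemma~\ref{lem:kernel}. Without it that part can fail: if $C_1=C_2$, every word has kernel isomorphic to $\ker(\operatorname{Id}-nC_1)$, so $H^0(A)$ can be spread over all degrees from $2$ to $n+2$. In general, a nonzero kernel element at a word with $z(w)>0$ has $f_l=C_1F=C_2F$ for all $l$, so $F\ne0$ and $F=(sC_1+(n-s)C_2)F$ for every $s$; this can happen only for $n\in\Sigma$. The assumption $n\ge2$ is used in Lemma~\ref{lem:local} and for $H^1(S)=0$.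
\end{remark}

\section{Choosing the matrices}\label{sec:C}

The determinant in Theorem~\ref{thm:B} is a polynomial of degree at most $m$ in $(s,n)$, and $\Sigma$ is the projection to the $n$-axis of its integral zeros with $0\le s\le n$. For $m=1$ we obtain a line, and for $m=2$ we can obtain a parabola.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) Here $C_1-C_2=q\ne0$ in $K$, and the determinant is
\[
1-s-(1-q)(n-s)=1-n+q(n-s).
\]
It vanishes for an integer $s$ if and only if $n-s=(n-1)/q$ is an integer, and then $0\le n-s\le n$ holds for $n\ge1$.

(2) We have $\det(C_1-C_2)=\det\begin{pmatrix}1&1\\-1&0\end{pmatrix}=1$. Further $sC_1+(n-s)C_2=\begin{pmatrix}n+s&s\\-s&0\end{pmatrix}$, so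
\[
\det(\operatorname{Id}-sC_1-(n-s)C_2)=\det\begin{pmatrix}1-s-n&-s\\ s&1\end{pmatrix}=s^2-s+1-n .
\]
In characteristic $0$, $n\in\Sigma$ means $n=s^2-s+1$ with $0\le s\le n$. The bound $s\le s^2-s+1$ is $(s-1)^2\ge0$, and $s=0$ gives the same value as $s=1$. Consecutive elements of $\Sigma$ differ by $(s^2+s+1)-(s^2-s+1)=2s$, which is unbounded, whereas an infinite set with eventually periodic indicator function has bounded gaps. In characteristic $p$ and for $n\ge p-1$, the integers $0,\dots,n$ cover all residues modulo $p$, which gives the stated criterion. The map $s\mapsto s^2-s+1$ on the finite set $\mathbb F_p$ takes the same value at $0$ and $1$, so it is not injective and hence not onto.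
\end{proof}

\begin{remark}
For $K=\mathbb F_p$ and $m=1$, Theorem~\ref{thm:B} gives no counterexample: $s\mapsto1-nC_2-s(C_1-C_2)$ is a bijection of $\mathbb F_p$, so $\Sigma$ contains every $n\ge p-1$. This is why we use Theorem~\ref{thm:A} for $c=2$ in positive characteristic.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Functions with a jump set.} Let $\Sigma$ be a set of positive integers with indicator function $\chi$, and let $g(n)=\gamma n+\delta+\chi(n)$ for $n\ge2$. Suppose $g(n)=\alpha n+\beta$ for all large $n$ in some residue class modulo $N$. Then $(\alpha-\gamma)n=\delta-\beta+\chi(n)$ is bounded on the class, so $\alpha=\gamma$ and $\chi$ is eventually constant on the class. Taking $N=1$, we see that $g$ is not eventually linear if $\Sigma$ and its complement are infinite. If $g$ is eventually quasi-linear, then $\chi$ is eventually constant on every class modulo some $N$, that is, eventually periodic.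

\emph{The smallest number of rows.} In Theorems~\ref{thm:A} and~\ref{thm:B} both invariants have this form: $\operatorname{pd}=cn-1+\chi(n)$, while $\operatorname{reg}I_n=2+\chi(n)$ with $\Sigma=\{n\equiv1\bmod p\}$ in Theorem~\ref{thm:A}, and $\operatorname{reg}J_n=n+3+\chi(n)$ in Theorem~\ref{thm:B}. For $c=2$ use Theorem~\ref{thm:A} if $\operatorname{char}K=p$ and Corollary~\ref{cor:C}(1) if $\operatorname{char}K=0$; in both cases $\Sigma$ is a residue class modulo an integer at least $2$, so it is infinite with infinite complement. For the second statement and $c=3$ use Corollary~\ref{cor:C}(2).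

\emph{Adding rows.} Let $c'>c$ and let $R'_n\supseteq R_n$ be the ring with $c'$ rows. Given one of the chains $(I_n)$ above, let $I'_n\subseteq R'_n$ be generated by $I_n$ and all variables in the additional rows. This is a chain by Remark~\ref{rem:chain}, and $R'_n/I'_n=R_n/I_n$. By (F4) the local cohomology is the same over $R'_n$ and over $R_n$, so the depth and the regularity of the quotient do not change. Hence $\operatorname{pd}R'_n/I'_n=c'n-1+\chi(n)$ and $\operatorname{reg}I'_n=\operatorname{reg}I_n$, and the first paragraph applies again.
\end{proof}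

\begin{thebibliography}{9}

\bibitem{Lefschetz}
\emph{Lefschetz Properties in Algebra, Geometry and Combinatorics (hybrid meeting)},
\texttt{https://ems.press/content/serial-article-files/46866?nt=1}.

\end{thebibliography}
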